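\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{The non-factors of the Thue--Morse word\\ form a context-free language}


\begin{abstract}
We prove that the set of binary words that are not factors of the Thue--Morse word is context-free. The grammar is allowed to generate unwanted words, but it is built so that every unwanted word is again a non-factor. The same method shows that the non-factors of a fixed point of a $k$-uniform morphism, $k\ge2$, form a context-free language whenever the morphism is injective on letters and every sufficiently long factor determines its position modulo $k$. It follows that the non-factors of a fixed point of a primitive $k$-uniform morphism that is injective on letters always form a context-free language.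
\end{abstract}

\section{The question and the answer}

Let $\Sigma=\{0,1\}$ and write $\bar 0=1$, $\bar 1=0$. The Thue--Morse word
\[
\mathbf t=t_0t_1t_2\cdots=0110100110010110\cdots
\]
is defined by letting $t_n$ be the number of $1$'s in the binary expansion of $n$, modulo $2$. Equivalently, $\mathbf t$ is the fixed point beginning with $0$ of the morphism $\mu$ with $\mu(a)=a\bar a$ for $a\in\Sigma$. A \emph{factor} of a finite or infinite word is a finite block of consecutive letters of it, possibly empty. We write $\mathrm{Fact}(\mathbf t)$ for the set of factors of $\mathbf t$. The following question is posed in \cite{wordsbook}.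

\begin{quote}
\emph{Is the language $\Sigma^*\setminus \mathrm{Fact}(\mathbf t)$ of words that are not factors of $\mathbf t$ context-free?}
\end{quote}

Two known facts pull in opposite directions.
\begin{enumerate}
\item[(1)] The set of binary words that are not \emph{prefixes} of $\mathbf t$ is context-free.
\item[(2)] (Rampersad) No \emph{unambiguous} context-free grammar generates $\Sigma^*\setminus\mathrm{Fact}(\mathbf t)$; that is, in no context-free grammar for this language does every word of the language have exactly one leftmost derivation.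
\end{enumerate}
The first suggests that the answer is yes. The second says that a grammar, if there is one, must be ambiguous.

\begin{theorem}\label{thm:TM}
The language $\Sigma^*\setminus\mathrm{Fact}(\mathbf t)$ is context-free.
\end{theorem}

A context-free language is \emph{inherently ambiguous} if no unambiguous context-free grammar generates it. Theorem~\ref{thm:TM} and fact (2) together give the following.

\begin{corollary}
$\Sigma^*\setminus\mathrm{Fact}(\mathbf t)$ is an inherently ambiguous context-free language.
\end{corollary}

To show that $w$ is not a factor, one exhibits a \emph{defect}: a factor of $w$ that cannot occur in $\mathbf t$. If finitely many defects sufficed for all $w$, the set of non-factors would be regular and so would have an unambiguous grammar, contrary to (2). Since $\mathbf t=\mu(\mathbf t)$, there are defects at every scale. The natural ones, as we shall see, are words $c\,\mu^k(x)\,d$ with $c,d\in\Sigma$ and $x\in\{010,101\}$, such as $00100$. Their lengths $3\cdot 2^k+2$ grow geometrically, while the pumping lemma forces every infinite context-free language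 to contain words whose lengths form an infinite arithmetic progression. So no context-free grammar generates exactly these defects.

The idea of the proof is that the grammar need not generate the defects and nothing else, because every non-factor is welcome. It is enough to generate all the words $\mu^k(x)$ and, besides these, \emph{only words that are not factors of} $\mathbf t$. A context-free grammar cannot force different parts of a derivation to iterate $\mu$ the same number of times. We therefore cut words at places where two unequal numbers of iterations produce a visible defect. A derivation then either stays synchronized and yields a correct word $\mu^k(x)$, or goes wrong and yields a non-factor.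

The places where this works have a simple description: they are the cuts that fall inside an image of a letter, and not on the boundary between two images. This leads to a general theorem. Let $A$ be a finite alphabet and $k\ge2$. A morphism $h:A^*\to A^*$ is \emph{$k$-uniform} if $|h(a)|=k$ for all $a\in A$. Let $\mathbf s$ be an infinite word over $A$ with $h(\mathbf s)=\mathbf s$. Consider the condition
\begin{enumerate}
\item[(R)] there is $\rho\ge1$ such that for each $u\in\mathrm{Fact}(\mathbf s)$ with $|u|\ge\rho$, all positions at which $u$ occurs in $\mathbf s$ are congruent modulo $k$.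
\end{enumerate}

\begin{theorem}\label{thm:general}
Let $h$ be a $k$-uniform morphism with $k\ge2$ that is injective on $A$, and let $\mathbf s=h(\mathbf s)$ satisfy {\rm(R)}. Then $A^*\setminus\mathrm{Fact}(\mathbf s)$ is context-free.
\end{theorem}

A morphism $h$ is \emph{primitive} if for some $n\ge1$ every letter of $A$ occurs in $h^n(a)$ for every $a\in A$.

\begin{corollary}\label{cor:primitive}
If $h$ is a primitive $k$-uniform morphism with $k\ge 2$, injective on letters, and $\mathbf s=h(\mathbf s)$, then the set of non-factors of $\mathbf s$ is context-free.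
\end{corollary}

Sections~\ref{sec:parity} and~\ref{sec:sync} prove Theorem~\ref{thm:TM} in a self-contained way, with an explicit grammar. Sections~\ref{sec:hyp}--\ref{sec:grammar} prove Theorem~\ref{thm:general}, which contains Theorem~\ref{thm:TM}.

\paragraph{Conventions.} The empty word is $\varepsilon$. The letters of a finite word are numbered from $0$. A word $u$ \emph{occurs at position} $p$ in $\mathbf s=s_0s_1\cdots$ if $u=s_p\cdots s_{p+|u|-1}$. A context-free grammar has finitely many nonterminals and productions $N\to\theta$, where $N$ is a nonterminal and $\theta$ a string of nonterminals and letters. We write $L(N)$ for the set of words of letters derivable from $N$. We use that context-free languages include the regular ones and are closed under finite union and concatenation.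

\section{Parity, and the defects of the Thue--Morse word}\label{sec:parity}

From $\mathbf t=\mu(\mathbf t)$ we have $t_{2n}=t_n$ and $t_{2n+1}=\overline{t_n}=\overline{t_{2n}}$. Hence
\begin{equation}\label{eq:P}
\text{if } t_p=t_{p+1},\text{ then $p$ is odd.}
\end{equation}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] For $a\in\Sigma$, the words $aaa$, $aa\bar aaa$ and $a\bar aa\bar aa$ are not factors of $\mathbf t$.
\item[(b)] $v\in\mathrm{Fact}(\mathbf t)$ if and only if $\mu(v)\in\mathrm{Fact}(\mathbf t)$. If $v$ contains both letters, every occurrence of $\mu(v)$ in $\mathbf t$ is at an even position.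
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $aaa$ occurred at $p$, then $p$ and $p+1$ would both be odd by \eqref{eq:P}. If $aa\bar aaa$ occurred at $p$, then $p$ and $p+3$ would both be odd. Let $a\bar aa\bar aa$ occur at $p$. If $p$ is even, then $t_{p/2}t_{p/2+1}t_{p/2+2}=t_pt_{p+2}t_{p+4}=aaa$. If $p$ is odd, then $p-1$ is even, so $t_{p-1}=\overline{t_p}=\bar a$, and $t_{p+1}=t_{p+3}=\bar a$. The letters at the even positions $p-1,p+1,p+3$ give $\bar a\bar a\bar a\in\mathrm{Fact}(\mathbf t)$. Both cases are impossible, since we have already excluded $aaa$ and $\bar a\bar a\bar a$.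

(b) If $v$ occurs at $q$, then $\mu(v)$ occurs at $2q$. Conversely, let $\mu(v)$ occur at $p$, where $v=v_0\cdots v_{n-1}$; we may assume $n\ge1$. If $p$ is even, then $v$ occurs at $p/2$. If $p$ is odd, then for $0\le s\le n-2$ the position $p+2s+1$ is even and carries $\overline{v_s}$, and the next position carries $v_{s+1}$. So $v_{s+1}=v_s$ for all $s$, and $v=a^n$ for a letter $a$. This proves the second statement. If $n\ge3$, then $\mu(v)$ contains $a\bar aa\bar aa$, contradicting (a). So $n\le2$, and $v\in\mathrm{Fact}(\mathbf t)$ because $t_1t_2=11$ and $t_5t_6=00$.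
\end{proof}

A single letter does not suffice in the second statement of (b): $01=\mu(0)$ occurs at the odd position $3$.

We now describe the defects. By Lemma~\ref{lem:basic}(a), a factor of $\mathbf t$ of length at least $5$ contains $00$ or $11$. By \eqref{eq:P} it can therefore be cut into pairs $a\bar a$ in only one way, with possibly a single letter left at each end. Completing the single letters to pairs and undoing $\mu$ gives a shorter word, which must again be a factor. A defect of the shorter word therefore becomes a defect of the longer one, obtained by applying $\mu$ and trimming one letter at each end. For example,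
\[
0\,010\,0\ \longmapsto\ \mu(00100)=01\,011001\,01\ \longmapsto\ 1\,\mu(010)\,0=10110010 .
\]
At each step the middle part is mapped by $\mu$, the left end letter is complemented, and the right one is kept. This explains the parity rule in the following definition.

\begin{definition}
For $k\ge0$ let $F_k$ be the set of words $c\,\mu^k(x)\,d$ with $x\in\{010,101\}$ and $c,d\in\Sigma$, where $c=d$ if $k$ is even and $c\ne d$ if $k$ is odd. Let $F=\{000,111\}\cup\bigcup_{k\ge0}F_k$.
\end{definition}

Thus $F_0=\{00100,11011,01010,10101\}$, the words $aa\bar aaa$ and $a\bar aa\bar aa$ of Lemma~\ref{lem:basic}(a).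

\begin{lemma}\label{lem:F}
A word $w\in\Sigma^*$ is a factor of $\mathbf t$ if and only if $w$ contains no element of $F$ as a factor.
\end{lemma}

\begin{proof}
($\Rightarrow$) We show $F\cap\mathrm{Fact}(\mathbf t)=\emptyset$. For $000$, $111$ and $F_0$ this is Lemma~\ref{lem:basic}(a). Suppose that $F_k\cap\mathrm{Fact}(\mathbf t)=\emptyset$, and let $c\,\mu^{k+1}(x)\,d\in F_{k+1}$ occur at $p$. The word $y=\mu^k(x)$ contains both letters and $\mu(y)$ occurs at $p+1$. By Lemma~\ref{lem:basic}(b), $p+1$ is even and $y$ occurs at $(p+1)/2$. It is preceded by $t_{(p-1)/2}=t_{p-1}=\overline{t_p}=\bar c$. It is followed by $d$, since $d$ stands at an even position. So $\bar c\,\mu^k(x)\,d\in\mathrm{Fact}(\mathbf t)$. But this word is in $F_k$, a contradiction.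

($\Leftarrow$) We use induction on $|w|$. Let $w$ contain no element of $F$. All words of length at most $2$ are factors of $\mathbf t$, so let $|w|\ge3$. If $w$ contains neither $00$ nor $11$, then $w$ is alternating, and of length at most $4$ because it avoids $01010$ and $10101$. Then $w\in\mathrm{Fact}(\mathbf t)$, because $t_2\cdots t_5=1010$ and $t_{10}\cdots t_{13}=0101$.

So let $w$ contain $00$ or $11$. Call $i$ a \emph{double} if $w_i=w_{i+1}$. We claim that all doubles have the same parity. Otherwise there are consecutive doubles $i<j$ with $j-i$ odd. Put $a=w_i$. Then $w_{i+1}\cdots w_j$ is alternating of odd length $j-i$ and starts with $w_{i+1}=a$, so it also ends with $a$, and $w_{j+1}=a$. If $j-i=1$, $w$ contains $aaa$; if $j-i=3$, it contains $aa\bar aaa$; if $j-i\ge5$, it contains $a\bar aa\bar aa$. All these words are in $F$, a contradiction.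

Hence $w$ can be cut into consecutive pairs of distinct letters with at most one letter left at each end: $w=r\,\mu(u)\,r'$ with $r,r'\in\Sigma\cup\{\varepsilon\}$. As $|w|\ge3$, $u\ne\varepsilon$. Let $w'=\bar r\,u\,r'$, where $\bar\varepsilon=\varepsilon$. Then $|w'|<|w|$. If $r\neq\varepsilon$, then $\mu(\bar r)$ ends with $r$; if $r'\ne\varepsilon$, then $\mu(r')$ begins with $r'$. So the word $w$ is $\mu(w')$ with possibly its first letter, its last letter, or both deleted. If $w'$ contains no element of $F$, then $w'\in\mathrm{Fact}(\mathbf t)$ by induction, hence $\mu(w')\in\mathrm{Fact}(\mathbf t)$ and $w\in\mathrm{Fact}(\mathbf t)$. So suppose $w'$ contains some $\varphi\in F$.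

\emph{Case $\varphi=c\,\mu^k(x)\,d\in F_k$.} Then $w$ contains $\mu(\varphi)=c\bar c\,\mu^{k+1}(x)\,d\bar d$ except possibly for its first and last letters. So $w$ contains $\bar c\,\mu^{k+1}(x)\,d\in F_{k+1}$, a contradiction.

\emph{Case $\varphi=aaa$.} If $w'=aaa$, then $w$ would be alternating, but $w$ contains $00$ or $11$. So a letter of $w'$ follows or precedes this occurrence of $aaa$. If a letter follows, $w$ contains all of $\mu(aaa)=a\bar aa\bar aa\bar a$ except possibly the first letter, hence $\bar aa\bar aa\bar a\in F_0$. If a letter precedes, $w$ contains all of it except possibly the last letter, hence $a\bar aa\bar aa\in F_0$. Both are contradictions.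
\end{proof}

\section{Synchronized cuts: proof of Theorem~\ref{thm:TM}}\label{sec:sync}

To avoid tracking parities we work with $\sigma=\mu^2$, so that $\sigma(a)=a\bar a\bar aa$ begins and ends with $a$. Every word $\mu^k(x)$ is $\sigma^n(x)$ or $\sigma^n(\mu(x))$ for some $n$. So we need, for each of the four words $x=010$, $101$, $\mu(010)$, $\mu(101)$, a grammar that generates $\sigma^n(x)$ for all $n$ and otherwise only non-factors.

\paragraph{The obvious grammar fails.} Take nonterminals $N_0,N_1$ with productions $N_a\to a$ and $N_a\to N_aN_{\bar a}N_{\bar a}N_a$. Then $L(N_a)$ contains all $\sigma^n(a)$, so $0\,L(N_0)L(N_1)L(N_0)\,0$ contains all defects $0\,\mu^{2n}(010)\,0$. But it also contains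
\[
0\cdot\sigma(0)\cdot1\cdot0\cdot0=00110100 ,
\]
which \emph{is} a factor of $\mathbf t$: it lies in $\mu(10110)=1001101001$, and $10110$ occurs at position $11$. The first $N_0$ was iterated once and the others not at all, and nothing betrays it: at a boundary between blocks, $\sigma^n(a)$ shows the same letter $a$ for every $n$.

\paragraph{Cutting inside the blocks.} Consider a shortest word with two equal adjacent letters, say $11$. Its image $\sigma(11)=1001\,1001$ has a block boundary in the middle. Instead of cutting there, cut on either side of the central $11$: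
\[
\sigma(11)=100\cdot 11\cdot 001,\qquad\text{giving a production}\qquad [11]\to[100]\,[11]\,[001].
\]
At both cuts a word ending with $cc$ meets a word beginning with $\bar c\bar c$. Suppose the pieces at the first cut are iterated unequally. Then, for instance,
\[
100\cdot\sigma(11)=1\,\underline{00\cdot 100}\,11001,\qquad
\sigma(100)\cdot 11=100101100\,\underline{110\cdot 11},
\]
and the underlined words are the forbidden $00100$ and $11011$. A lack of synchronization at this cut produces a non-factor. This is general.

\begin{lemma}\label{lem:sync}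
Let $x$ end with $cc$ and $y$ begin with $\bar c\bar c$, where $c\in\Sigma$, and let $m,n\ge0$. If $\sigma^m(x)\sigma^n(y)\in\mathrm{Fact}(\mathbf t)$, then $m=n$.
\end{lemma}

\begin{proof}
Suppose $m<n$, and put $r=n-m\ge1$. The word contains $\sigma^m(cc\,\sigma^r(\bar c))$, and $\sigma^r(\bar c)$ begins with $\sigma(\bar c)=\bar ccc\bar c$. So it contains $\sigma^m(cc\bar ccc)$, and Lemma~\ref{lem:basic}(b) gives $cc\bar ccc\in\mathrm{Fact}(\mathbf t)$, contradicting Lemma~\ref{lem:basic}(a). Suppose $m>n$, and put $r=m-n$. The word contains $\sigma^n(\sigma^r(c)\,\bar c\bar c)$, and $\sigma^r(c)$ ends with $\sigma(c)=c\bar c\bar cc$. So $\bar c\bar cc\bar c\bar c\in\mathrm{Fact}(\mathbf t)$, again a contradiction.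
\end{proof}

\paragraph{A finite closed system of cuts.} The pieces $100$, $11$, $001$ must themselves be expanded and cut, and so on; the difficulty is to do this with finitely many pieces. The cuts just described are available in $\sigma(w)$ wherever $w$ has two equal adjacent letters. An alternating run of $w$ gives no cut. This is harmless if the runs stay short, and they do, because $\sigma$ destroys long runs.

Let $W$ be the finite set of nonempty binary words of length at most $16$ that contain neither $01010$ nor $10101$. For $w\in W$, cut $w$ between any two equal adjacent letters: $w=r_1r_2\cdots r_q$, where each $r_i$ is alternating with $1\le|r_i|\le4$, and for $i<q$ the last letter $z_i$ of $r_i$ equals the first letter of $r_{i+1}$. In $\sigma(w)$, the last letter of $\sigma(r_i)$ and the first letter of $\sigma(r_{i+1})$ are both $z_i$. We split off each such pair: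
\begin{equation}\label{eq:cut}
\sigma(w)=B_1\cdot z_1z_1\cdot B_2\cdot z_2z_2\cdots z_{q-1}z_{q-1}\cdot B_q ,
\end{equation}
where $B_i$ is $\sigma(r_i)$ without its first letter if $i>1$ and without its last letter if $i<q$. If $q=1$, this reads $\sigma(w)=B_1$. Let $w_1,\dots,w_m$, with $m=2q-1$, be the factors on the right of \eqref{eq:cut}, in order.

\begin{lemma}\label{lem:closed}
For $w\in W$, each $w_j$ belongs to $W$. For each $j<m$ there is a letter $c$ such that $w_j$ ends with $cc$ and $w_{j+1}$ begins with $\bar c\bar c$.
\end{lemma}

\begin{proof}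
Clearly $z_iz_i\in W$. Each $B_i$ is a nonempty factor of $\sigma(r_i)$, so $|B_i|\le16$. In each block $\sigma(a)=a\bar a\bar aa$ the two middle letters are equal, so an alternating factor of $\sigma(r_i)$ lies within the last two letters of one block and the first two of the next. Its length is therefore at most $4$, and $B_i\in W$.

For $i<q$, the word $\sigma(r_i)$ ends with $\sigma(z_i)=z_i\bar z_i\bar z_iz_i$, and $B_i$ lacks the last letter. Even if the first letter is deleted too, $B_i$ ends with $\bar z_i\bar z_i$. Likewise $\sigma(r_{i+1})$ begins with $z_i\bar z_i\bar z_iz_i$, and $B_{i+1}$ begins with $\bar z_i\bar z_i$. This gives the claim for the cuts $B_i\,|\,z_iz_i$ (with $c=\bar z_i$) and $z_iz_i\,|\,B_{i+1}$ (with $c=z_i$).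
\end{proof}

Take the grammar with nonterminals $[w]$ for $w\in W$ and productions
\[
[w]\to w,\qquad [w]\to[w_1][w_2]\cdots[w_m]\quad\text{with $w_1,\dots,w_m$ from \eqref{eq:cut}.}
\]

\begin{example}
From $010$ one gets $[010]\to[011010010110]$ without a cut. Next, $011010010110=01\cdot1010\cdot0101\cdot10$ yields
\[
[011010010110]\to[0110100]\,[11]\,[00101101001011]\,[00]\,[11010010110100]\,[11]\,[0010110].
\]
\end{example}

\begin{lemma}\label{lem:L}
For $w\in W$ we have $\sigma^n(w)\in L([w])$ for all $n\ge0$, and
\[
L([w])\cap\mathrm{Fact}(\mathbf t)\subseteq\{\sigma^n(w):n\ge0\}.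
\]
\end{lemma}

\begin{proof}
The first claim follows by induction on $n$, for all $w$ simultaneously: $\sigma^0(w)=w$, and $\sigma^{n+1}(w)=\sigma^n(w_1)\cdots\sigma^n(w_m)$.

For the second, use induction on the length of a derivation of $u\in L([w])\cap\mathrm{Fact}(\mathbf t)$. If $u=w$, take $n=0$. Otherwise $u=u_1\cdots u_m$ with $u_j\in L([w_j])$ by shorter derivations. Each $u_j$ is a factor of $u$, hence of $\mathbf t$, so by induction $u_j=\sigma^{n_j}(w_j)$. For $j<m$ the word $u_ju_{j+1}=\sigma^{n_j}(w_j)\sigma^{n_{j+1}}(w_{j+1})$ is a factor of $\mathbf t$. By Lemmas~\ref{lem:closed} and~\ref{lem:sync}, $n_j=n_{j+1}$. So all $n_j$ equal some $n$, and $u=\sigma^n(w_1\cdots w_m)=\sigma^{n+1}(w)$.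
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:TM}]
The words $010$, $101$, $\mu(010)=011001$ and $\mu(101)=100110$ are in $W$. Let
\[
K=\{000,111\}\cup\bigcup_{x\in\{010,101\}}\ \bigcup_{c\in\Sigma}\Bigl(c\,L([x])\,c\ \cup\ c\,L([\mu(x)])\,\bar c\Bigr).
\]
This language is context-free, and so is $\Sigma^*K\Sigma^*$. We show that $\Sigma^*\setminus\mathrm{Fact}(\mathbf t)=\Sigma^*K\Sigma^*$.

By Lemma~\ref{lem:L}, $K$ contains $c\,\sigma^n(x)\,c=c\,\mu^{2n}(x)\,c$ and $c\,\sigma^n(\mu(x))\,\bar c=c\,\mu^{2n+1}(x)\,\bar c$ for all $n\ge0$. Hence $F\subseteq K$, and by Lemma~\ref{lem:F} every non-factor lies in $\Sigma^*F\Sigma^*\subseteq\Sigma^*K\Sigma^*$.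

Conversely, $K$ contains no factor of $\mathbf t$. Indeed, if $cuc\in\mathrm{Fact}(\mathbf t)$ with $u\in L([x])$, then $u\in\mathrm{Fact}(\mathbf t)$, so $u=\sigma^n(x)=\mu^{2n}(x)$ for some $n$ by Lemma~\ref{lem:L}, and $cuc\in F_{2n}$ contradicts Lemma~\ref{lem:F}. If $cu\bar c\in\mathrm{Fact}(\mathbf t)$ with $u\in L([\mu(x)])$, then $u=\mu^{2n+1}(x)$ for some $n$ and $cu\bar c\in F_{2n+1}$, again a contradiction. Finally $000$ and $111$ are not factors. Since factors of factors are factors, $\Sigma^*K\Sigma^*$ contains no factor of $\mathbf t$.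
\end{proof}

\section{Uniform morphisms: the hypotheses}\label{sec:hyp}

From now on, except in the proof of Corollary~\ref{cor:primitive}, $h$, $k$, $\mathbf s$ and $\rho$ are as in Theorem~\ref{thm:general}. We write $\mathrm{Fact}$ for $\mathrm{Fact}(\mathbf s)$, and for $u\in\mathrm{Fact}$ with $|u|\ge\rho$ we write $\mathrm{res}(u)\in\mathbb Z/k$ for the common residue class of the positions of $u$. As $h$ is uniform and injective on letters, each $h^n$ is injective on $A^*$. This lets us undo $h$ on any part of $\mathbf s=h(\mathbf s)$ that starts and ends at multiples of $k$. Condition (R) says that a long factor tells us where these multiples are. The assumption $k\ge2$ ensures that there are cuts inside the blocks.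

\begin{proof}[Proof of Corollary~\ref{cor:primitive} from Theorem~\ref{thm:general}]
If $\mathbf s$ is ultimately periodic, say $\mathbf s=pqqq\cdots$ with $q\ne\varepsilon$, then $\mathrm{Fact}$ is the set of factors of words of $pq^*$. This is a regular language, and so is its complement. Otherwise we use a theorem of Moss\'e \cite{mosse}: for a primitive morphism with aperiodic fixed point $\mathbf s$ there is $\ell$ such that, with $E=\{|h(s_0\cdots s_{q-1})|:q\ge0\}$, whenever $i\in E$ and $s_{i-\ell}\cdots s_{i+\ell}=s_{j-\ell}\cdots s_{j+\ell}$ we have $j\in E$. Here $E=k\mathbb N$. Let $\rho=2\ell+k+1$, and let $u$ with $|u|\ge\rho$ occur at $i$ and at $j$. Choose $p\in[\ell,\ell+k-1]$ with $k\mid i+p$. The window of radius $\ell$ about the letter of $u$ with index $p$ lies inside $u$, since $p-\ell\ge0$ and $p+\ell\le2\ell+k-1<|u|$. So $k\mid j+p$, and $i\equiv j\pmod k$. Hence (R) holds, and Theorem~\ref{thm:general} applies.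
\end{proof}

For $\mathbf t$ and $h=\mu$, condition (R) holds with $k=2$ and $\rho=5$: by Lemma~\ref{lem:basic}(a) every factor of length at least $5$ contains $00$ or $11$, and \eqref{eq:P} gives the parity of its position. So Theorem~\ref{thm:general} contains Theorem~\ref{thm:TM}. Condition (R) is not necessary: for $A=\{0\}$ and $h(0)=00$ it fails, but there are no non-factors.

\section{Synchronization in general}\label{sec:gensync}

\begin{lemma}\label{lem:desub}
\begin{enumerate}
\item[(i)] If $u\in\mathrm{Fact}$, $|u|\ge\rho$, $n\ge0$, and $h^n(u)$ occurs in $\mathbf s$ at $p$, then $k^n\mid p$ and $u$ occurs at $p/k^n$. In particular, $\mathrm{res}(h^n(u))=0$ for $n\ge1$.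
\item[(ii)] If $v$ has a factor $y\in\mathrm{Fact}$ with $|y|\ge\rho$, and $h^m(v)\in\mathrm{Fact}$ for some $m\ge0$, then $v\in\mathrm{Fact}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We use induction on $n$; the case $n=0$ is trivial. Let $n\ge1$. Since $u$ occurs at some $q$, $h^n(u)$ occurs at $k^nq$, so $\mathrm{res}(h^n(u))=0$ and $p=kp'$. Since $\mathbf s=h(\mathbf s)$ and $h$ is uniform and injective, $h^{n-1}(u)$ occurs at $p'$. Now apply the induction hypothesis.

(ii) Let $h^m(v)$ occur at $p$, and let $y$ start in $v$ after $e$ letters. Then $h^m(y)$ occurs at $p+k^me$, so $k^m\mid p$ by (i). By injectivity $v$ occurs at $p/k^m$.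
\end{proof}

\paragraph{Decompositions.} An \emph{offset} of a word $v$ is a number $p$ with $0\le p\le|v|$; we picture it as the place between the first $p$ letters and the rest. For $v\in\mathrm{Fact}$ with $|v|\ge\rho$, call $p$ \emph{aligned} if $\mathrm{res}(v)+p\equiv0\pmod k$, that is, if it falls on a multiple of $k$ in every occurrence of $v$. Let
\[
\mathcal P=\{z\in\mathrm{Fact}:\rho\le|z|\le2\rho+1\},
\]
a finite set whose elements we call \emph{pieces}. For each $v\in\mathrm{Fact}$ with $|v|\ge\rho$ we fix a decomposition $v=z_1\cdots z_m$ into pieces with no inner division point aligned, as follows. If $|v|\le2\rho+1$, take $m=1$. Otherwise cut off a prefix of length $\rho$ if the offset $\rho$ is not aligned, and of length $\rho+1$ if it is; since $k\ge2$, two consecutive offsets are not both aligned, so the cut is never aligned. At least $\rho+1$ letters remain, and we continue with them; alignment of an offset of the remainder means the same as alignment in $v$. If $|v|\ge\Lambda:=2\rho+2$, then $m\ge2$. If $z,z'$ are consecutive pieces, then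
\begin{equation}\label{eq:nonaligned}
\mathrm{res}(z')\equiv\mathrm{res}(z)+|z|\not\equiv0\pmod k .
\end{equation}
In Section~\ref{sec:sync} the cuts in $100\cdot11\cdot001$ were of this kind: they are at the odd offsets $3$ and $5$ of $\mu^2(11)$. The next lemma takes the role of Lemma~\ref{lem:sync}. If one side of a cut were iterated more often than the other, the cut would have to be aligned, but it is not.

\begin{lemma}\label{lem:gensync}
If $z,z'$ are consecutive pieces of a decomposition, $m,n\ge0$, and $h^m(z)h^n(z')\in\mathrm{Fact}$, then $m=n$.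
\end{lemma}

\begin{proof}
If $m<n$, apply Lemma~\ref{lem:desub}(ii) to $z\,h^{n-m}(z')$, with $y=z$: this word is in $\mathrm{Fact}$. As $\mathrm{res}(h^{n-m}(z'))=0$, we get $\mathrm{res}(z)+|z|\equiv0$, contradicting \eqref{eq:nonaligned}. If $m>n$, the same lemma with $y=z'$ gives $h^{m-n}(z)\,z'\in\mathrm{Fact}$. As $\mathrm{res}(h^{m-n}(z))=0$ and $k$ divides $|h^{m-n}(z)|$, we get $\mathrm{res}(z')=0$, contradicting \eqref{eq:nonaligned}.
\end{proof}

\section{Ragged ends}\label{sec:edges}

For $\mathbf t$ we knew the defects $c\,\mu^k(x)\,d$ explicitly. In general no such list is available, and we must find out what a long defect looks like. Undoing $h$ on the inside of a defect leaves an incomplete block at each end. Undoing $h$ again leaves further incomplete blocks one level up, and so on, until the core is short. The defect then has the form $\hat X\,h^n(u)\,\hat Y$, with $\hat X,\hat Y$ assembled from all the incomplete blocks. The lengths of these ends are unbounded, so the grammar cannot remember them. The point of this section is that it does not have to: only a subset of $A$ at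 each end matters.

\begin{definition}\label{def:ends}
Let $n\ge1$. A \emph{left end} of length $n$ is a tuple $X=(x_0,\dots,x_{n-1})$ of words over $A$ with $1\le|x_0|\le k$ and $|x_j|\le k-1$ for $j\ge1$. Put
\[
\hat X=x_0\,h(x_1)\cdots h^{n-1}(x_{n-1}),\qquad S(X)=\{a\in A:\hat X\text{ is a suffix of }h^n(a)\}.
\]
A \emph{right end} of length $n$ is a tuple $Y=(y_0,\dots,y_{n-1})$ with the same length conditions. Put
\[
\hat Y=h^{n-1}(y_{n-1})\cdots h(y_1)\,y_0,\qquad T(Y)=\{b\in A:\hat Y\text{ is a prefix of }h^n(b)\}.
\]
\end{definition}

The length conditions give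
\[
1\le|\hat X|\le k+(k-1)(k+\dots+k^{n-1})=k^n,
\]
and likewise for $\hat Y$. So an end reaches at least one letter, and at most one block $h^n(a)$, beyond the core.

\begin{lemma}\label{lem:criterion}
Let $u\in\mathrm{Fact}$ with $|u|\ge\rho$, and let $X$, $Y$ be a left and a right end of the same length $n$. Then $\hat X\,h^n(u)\,\hat Y\in\mathrm{Fact}$ if and only if $aub\in\mathrm{Fact}$ for some $a\in S(X)$ and $b\in T(Y)$.
\end{lemma}

\begin{proof}
If $aub\in\mathrm{Fact}$ with $a\in S(X)$, $b\in T(Y)$, then $h^n(aub)\in\mathrm{Fact}$ contains $\hat X\,h^n(u)\,\hat Y$. Conversely, consider an occurrence of $\hat X\,h^n(u)\,\hat Y$ in $\mathbf s$. By Lemma~\ref{lem:desub}(i), in it $h^n(u)$ is at a position $k^nq$ with $u$ occurring at $q$. As $|\hat X|\ge1$, we have $q\ge1$. As $|\hat X|\le k^n$, $\hat X$ is a suffix of $h^n(a)$ with $a=s_{q-1}$, so $a\in S(X)$. Likewise $b=s_{q+|u|}\in T(Y)$, and $aub\in\mathrm{Fact}$.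
\end{proof}

For example, take $h=\mu$, $X=(1)$ and $Y=(0)$. The set $S(X)$ consists of the $a$ for which $\mu(a)$ ends with $1$, so $S(X)=\{0\}$; similarly $T(Y)=\{0\}$. The core $010$ is shorter than $\rho=5$, but Lemma~\ref{lem:basic}(b) takes the place of (R) for it, and the criterion says that $1\,\mu(010)\,0$ is a defect because $00100$ is one. This is the trimming step of Section~\ref{sec:parity}.

The subsets can be computed from one level to the next, which is what a grammar needs. For sets and words we use the usual product notation; for instance, $A^*S'x$ is the set of words $ga'x$ with $g\in A^*$ and $a'\in S'$.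

\begin{lemma}\label{lem:recursion}
Let $n\ge2$, let $X=(x_0,\dots,x_{n-1})$ be a left end and $Y=(y_0,\dots,y_{n-1})$ a right end, and let $X'=(x_0,\dots,x_{n-2})$, $Y'=(y_0,\dots,y_{n-2})$. Then
\[
S(X)=\{a:h(a)\in A^*\,S(X')\,x_{n-1}\},\qquad T(Y)=\{b:h(b)\in y_{n-1}\,T(Y')\,A^*\}.
\]
\end{lemma}

\begin{proof}
Write $h(a)=g\,a'q$ with $a'\in A$ and $|q|=|x_{n-1}|$, which is possible as $|x_{n-1}|\le k-1$. Then $h^n(a)=h^{n-1}(g)\,h^{n-1}(a')\,h^{n-1}(q)$, while $\hat X=\hat X'\,h^{n-1}(x_{n-1})$ with $|\hat X'|\le k^{n-1}=|h^{n-1}(a')|$. So $\hat X$ is a suffix of $h^n(a)$ if and only if $h^{n-1}(q)=h^{n-1}(x_{n-1})$, that is $q=x_{n-1}$ by injectivity, and $\hat X'$ is a suffix of $h^{n-1}(a')$, that is $a'\in S(X')$. For $T(Y)$ write $h(b)=q\,b'g$ with $b'\in A$ and $|q|=|y_{n-1}|$, and compare $h^n(b)=h^{n-1}(q)h^{n-1}(b')h^{n-1}(g)$ with $\hat Y=h^{n-1}(y_{n-1})\,\hat Y'$ in the same way.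
\end{proof}

\paragraph{Partial ends.} While the grammar rebuilds a defect from its core, the intermediate words must be factors, because only factors have decompositions. To express this, for a left end $X$ of length $n$, a word $v$ and $0\le j\le n-1$ put
\[
X_j(v)=x_j\,h(x_{j+1})\cdots h^{n-1-j}(x_{n-1})\,h^{n-j}(v),
\]
so $X_0(v)=\hat X\,h^n(v)$. Call $v$ \emph{admissible for $X$} if $X_j(v)\in\mathrm{Fact}$ for $1\le j\le n-1$; for $n=1$ this is no condition. Let $n\ge2$ and let $X'$ be as in Lemma~\ref{lem:recursion}. Since $X_{n-1}(v)=x_{n-1}h(v)$ and $X_j(v)=X'_j(x_{n-1}h(v))$ for $j\le n-2$,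
\begin{equation}\label{eq:admissible}
v\text{ is admissible for }X\iff x_{n-1}h(v)\in\mathrm{Fact}\text{ and }x_{n-1}h(v)\text{ is admissible for }X'.
\end{equation}
Prefixes of admissible words are admissible, since $X_j(v_1)$ is a prefix of $X_j(v)$ if $v_1$ is a prefix of $v$. For a right end $Y$ put $Y_j(v)=h^{n-j}(v)\,h^{n-1-j}(y_{n-1})\cdots h(y_{j+1})\,y_j$ and define admissibility in the same way. Then \eqref{eq:admissible} holds with $h(v)\,y_{n-1}$ and $Y'$ in place of $x_{n-1}h(v)$ and $X'$, and suffixes of admissible words are admissible.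

Now put $M=k(\Lambda+2)$. A \emph{minimal non-factor} is a word $w\notin\mathrm{Fact}$ all of whose proper factors are in $\mathrm{Fact}$. Every non-factor contains one.

\begin{lemma}\label{lem:minimal}
Let $w$ be a minimal non-factor with $|w|\ge M$. Then $w=\hat X\,h^n(u)\,\hat Y$ for some $n\ge1$, a left end $X$ and a right end $Y$ of length $n$, and $u\in\mathrm{Fact}$ with $\Lambda\le|u|<M$ that is admissible for both $X$ and $Y$.
\end{lemma}

\begin{proof}
Write $w=\alpha v\beta$ with $\alpha,\beta\in A$. Then $v\in\mathrm{Fact}$ and $|v|=|w|-2\ge\rho$. Since $v$ starts at offset $1$ of $w$, call an offset $p$ of $w$ aligned if $\mathrm{res}(v)+p-1\equiv0\pmod k$. The first aligned offset that is at least $1$ is at most $k$, and the last one that is at most $|w|-1$ is at least $|w|-k$; as $|w|\ge M>2k$, the first lies before the last. The part of $w$ between them lies in $v$. In an occurrence of $v$ in $\mathbf s=h(\mathbf s)$ it starts and ends at multiples of $k$, so it is $h(u_1)$ with $u_1\in\mathrm{Fact}$. Thus $w=x_0\,h(u_1)\,y_0$ with $1\le|x_0|,|y_0|\le k$ and $|u_1|\ge(|w|-2k)/k\ge\Lambda$.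

If $|u_j|\ge M$, use the first and the last aligned offset of $u_j$ itself to write $u_j=x_j\,h(u_{j+1})\,y_j$ with $|x_j|,|y_j|\le k-1$, $u_{j+1}\in\mathrm{Fact}$ and $|u_{j+1}|\ge(|u_j|-2(k-1))/k\ge\Lambda$. The lengths decrease, so there is a first $n\ge1$ with $|u_n|<M$. Stop there, and put $u=u_n$, $X=(x_0,\dots,x_{n-1})$, $Y=(y_0,\dots,y_{n-1})$. Substituting successively gives $w=\hat X\,h^n(u)\,\hat Y$. For $1\le j\le n-1$, $X_j(u)$ is a prefix and $Y_j(u)$ a suffix of $u_j$: for $j=n-1$ this follows from $u_{n-1}=x_{n-1}h(u)y_{n-1}$, and it passes from $j+1$ to $j$ because $X_j(u)=x_jh(X_{j+1}(u))$, $Y_j(u)=h(Y_{j+1}(u))y_j$ and $u_j=x_jh(u_{j+1})y_j$. As $u_j\in\mathrm{Fact}$, $u$ is admissible for $X$ and $Y$.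
\end{proof}

\section{The grammar: proof of Theorem~\ref{thm:general}}\label{sec:grammar}

The nonterminals are a start symbol $I$ and $[z]$, $[z,S]_L$, $[z,T]_R$ for $z\in\mathcal P$ and $S,T\subseteq A$. The intention is that $[z]$ generates the words $h^n(z)$, that $[z,S]_L$ generates words $\hat X\,h^n(z)$ with $S(X)\subseteq S$, and that $[z,T]_R$ generates words $h^n(z)\,\hat Y$ with $T(Y)\subseteq T$; in each case there may be non-factors besides. The productions are as follows.
\begin{enumerate}
\item[(G1)] $[z]\to z$, and $[z]\to[z_1]\cdots[z_m]$ for the decomposition $z_1\cdots z_m$ of $h(z)$.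
\item[(G2)] $[z,S]_L\to x\,h(z)$ whenever $1\le|x|\le k$ and $\{a:h(a)\in A^*x\}\subseteq S$.
\item[(G3)] $[z,S]_L\to[z_1,S']_L[z_2]\cdots[z_m]$ whenever there is $x$ with $|x|\le k-1$ such that $x\,h(z)\in\mathrm{Fact}$ has decomposition $z_1\cdots z_m$ and $\{a:h(a)\in A^*S'x\}\subseteq S$.
\item[(G4)] $[z,T]_R\to h(z)\,y$ whenever $1\le|y|\le k$ and $\{b:h(b)\in yA^*\}\subseteq T$; and $[z,T]_R\to[z_1]\cdots[z_{m-1}][z_m,T']_R$ whenever there is $y$ with $|y|\le k-1$ such that $h(z)\,y\in\mathrm{Fact}$ has decomposition $z_1\cdots z_m$ and $\{b:h(b)\in yT'A^*\}\subseteq T$.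
\item[(G5)] $I\to[z_1,S]_L[z_2]\cdots[z_{m-1}][z_m,T]_R$ whenever $u\in\mathrm{Fact}$ with $\Lambda\le|u|<M$ has decomposition $z_1\cdots z_m$ and $aub\notin\mathrm{Fact}$ for all $a\in S$, $b\in T$.
\item[(G6)] $I\to w$ for each $w\in A^*\setminus\mathrm{Fact}$ with $|w|<M$.
\end{enumerate}
There are finitely many productions. In (G5) the bound $|u|\ge\Lambda$ gives $m\ge2$, so the two ends are carried by different pieces.

We show that $A^*\setminus\mathrm{Fact}=A^*L(I)A^*$, which proves the theorem. It suffices that $L(I)$ contains no factor of $\mathbf s$ and that it contains every minimal non-factor.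

\subsection*{No factor is generated}

\begin{lemma}\label{lem:sound}
Let $z\in\mathcal P$ and $S,T\subseteq A$.
\begin{enumerate}
\item[(A)] If $v\in L([z])\cap\mathrm{Fact}$, then $v=h^n(z)$ for some $n\ge0$.
\item[(B)] If $v\in L([z,S]_L)\cap\mathrm{Fact}$, then $v=\hat X\,h^n(z)$ for some $n\ge1$ and some left end $X$ of length $n$ with $S(X)\subseteq S$. If $v\in L([z,T]_R)\cap\mathrm{Fact}$, then $v=h^n(z)\,\hat Y$ for some $n\ge1$ and some right end $Y$ of length $n$ with $T(Y)\subseteq T$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on the length of the derivation.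

(A) If $v=z$, take $n=0$. Otherwise $v=v_1\cdots v_m$ with $v_i\in L([z_i])$, where $z_1\cdots z_m$ is the decomposition of $h(z)$. Each $v_i$ is in $\mathrm{Fact}$, so $v_i=h^{n_i}(z_i)$ by induction. As $v_iv_{i+1}\in\mathrm{Fact}$, Lemma~\ref{lem:gensync} gives $n_i=n_{i+1}$. So all $n_i$ equal some $n$, and $v=h^n(h(z))=h^{n+1}(z)$.

(B) Consider $[z,S]_L$. If (G2) is used, take $n=1$ and $X=(x)$; then $S(X)=\{a:h(a)\in A^*x\}\subseteq S$. If (G3) is used first, then $v=v_1\cdots v_m$ with all $v_i\in\mathrm{Fact}$. By induction $v_1=\hat X'\,h^{n_1}(z_1)$ with $X'$ of length $n_1\ge1$ and $S(X')\subseteq S'$. By (A), $v_i=h^{n_i}(z_i)$ for $i\ge2$. All words $h^{n_i}(z_i)h^{n_{i+1}}(z_{i+1})$ are factors of $v$, so by Lemma~\ref{lem:gensync} all $n_i$ equal some $n'$. Hence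
\[
v=\hat X'\,h^{n'}(z_1\cdots z_m)=\hat X'\,h^{n'}(x)\,h^{n'+1}(z)=\hat X\,h^{n'+1}(z),\qquad X=(X',x),
\]
where $(X',x)$ denotes $X'$ with $x$ appended, a left end of length $n'+1$. By Lemma~\ref{lem:recursion},
\[
S(X)=\{a:h(a)\in A^*S(X')x\}\subseteq\{a:h(a)\in A^*S'x\}\subseteq S .
\]
The argument for $[z,T]_R$ is the mirror image, with (G4) and the second formula of Lemma~\ref{lem:recursion}. Although decompositions are built from left to right, the argument uses only that their division points are not aligned, so it is not affected by the reflection.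
\end{proof}

Suppose $\omega\in L(I)\cap\mathrm{Fact}$. It is not produced by (G6), so its derivation starts with (G5) for some $u$, $S$, $T$. By Lemma~\ref{lem:sound},
\[
\omega=\hat X\,h^{n_1}(z_1)\,h^{n_2}(z_2)\cdots h^{n_m}(z_m)\,\hat Y,
\]
with $X$ of length $n_1$, $S(X)\subseteq S$, $Y$ of length $n_m$, and $T(Y)\subseteq T$. By Lemma~\ref{lem:gensync} all $n_i$ equal some $n$. So $\omega=\hat X\,h^n(u)\,\hat Y$. By Lemma~\ref{lem:criterion} there are $a\in S(X)\subseteq S$ and $b\in T(Y)\subseteq T$ with $aub\in\mathrm{Fact}$, contradicting the condition in (G5). Hence $L(I)\cap\mathrm{Fact}=\emptyset$, and since $\mathrm{Fact}$ is closed under taking factors, $A^*L(I)A^*\cap\mathrm{Fact}=\emptyset$.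

\subsection*{Every minimal non-factor is generated}

By (G1) and induction on $n$, for all $z\in\mathcal P$ simultaneously, $h^n(z)\in L([z])$ for all $n\ge0$, because $h^{n+1}(z)=h^n(z_1)\cdots h^n(z_m)$ for the decomposition $z_1\cdots z_m$ of $h(z)$.

\begin{lemma}\label{lem:complete}
If $z\in\mathcal P$ is admissible for the left end $X$ of length $n$, then $\hat X\,h^n(z)\in L([z,S(X)]_L)$. If $z\in\mathcal P$ is admissible for the right end $Y$ of length $n$, then $h^n(z)\,\hat Y\in L([z,T(Y)]_R)$.
\end{lemma}

\begin{proof}
Consider left ends and use induction on $n$. For $n=1$ use (G2) with $x=x_0$; the condition holds because $\{a:h(a)\in A^*x_0\}=S(X)$. Let $n\ge2$ and $X'=(x_0,\dots,x_{n-2})$. By \eqref{eq:admissible}, $x_{n-1}h(z)$ is in $\mathrm{Fact}$ and admissible for $X'$. Let $z_1\cdots z_m$ be its decomposition. By Lemma~\ref{lem:recursion}, (G3) applies with $x=x_{n-1}$, $S'=S(X')$ and $S=S(X)$. The prefix $z_1$ of $x_{n-1}h(z)$ is admissible for $X'$, so by induction $\hat X'\,h^{n-1}(z_1)\in L([z_1,S(X')]_L)$. Moreover $h^{n-1}(z_i)\in L([z_i])$ for $i\ge2$. Altogether $[z,S(X)]_L$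 generates
\[
\hat X'\,h^{n-1}(z_1\cdots z_m)=\hat X'\,h^{n-1}(x_{n-1})\,h^n(z)=\hat X\,h^n(z).
\]
For right ends use (G4) instead, with the decomposition of $h(z)\,y_{n-1}$ and its last piece in place of the first.
\end{proof}

Let $w$ be a minimal non-factor. If $|w|<M$, then $w\in L(I)$ by (G6). Otherwise write $w=\hat X\,h^n(u)\,\hat Y$ as in Lemma~\ref{lem:minimal}. Since $w\notin\mathrm{Fact}$, Lemma~\ref{lem:criterion} shows that $aub\notin\mathrm{Fact}$ for all $a\in S(X)$ and $b\in T(Y)$. So (G5) applies to $u$ with $S=S(X)$ and $T=T(Y)$. Let $z_1\cdots z_m$ be the decomposition of $u$. Its prefix $z_1$ is admissible for $X$ and its suffix $z_m$ is admissible for $Y$, because $u$ is. By Lemma~\ref{lem:complete}, $[z_1,S(X)]_L$ generates $\hat X\,h^n(z_1)$ and $[z_m,T(Y)]_R$ generates $h^n(z_m)\,\hat Y$. For $1<i<m$, $[z_i]$ generates $h^n(z_i)$. Hence $w\in L(I)$.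

Every non-factor contains a minimal one, so $A^*\setminus\mathrm{Fact}=A^*L(I)A^*$, which is context-free. This proves Theorem~\ref{thm:general}.\qed

\begin{thebibliography}{9}
\bibitem{wordsbook}
\emph{Combinatorics on Words: Christoffel Words and Repetitions in Words},
\url{http://webpages.math.luc.edu/~lauve/papers/wordsbook.pdf}.

\bibitem{mosse}
Moss\'e, \emph{Puissances de mots et reconnaissabilit\'e des points fixes d'une substitution}, Theoret.\ Comput.\ Sci.\ \textbf{99} (1992).
\end{thebibliography}

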